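# Neighborhoods of curves that no global spherical shell realizes

## 1. Four blow-ups hidden in a contracting map

Consider the map
$$\varphi(z,\zeta)=\bigl(\zeta^3+\tfrac14\zeta^4z,\ \zeta^2\bigr) \tag{1}$$
near the origin of $\mathbb C^2$. It fixes $0$, its differential there is zero, and it collapses the whole line $\{\zeta=0\}$ to the origin. We factor it by hand through blow-ups, always asking which infinitely near point the image of $\{\zeta=0\}$ passes through.

Put $x=\zeta(1+\frac14\zeta z)$. The quotient of the two components of $\varphi$ is $x$, which vanishes on $\zeta=0$. So blow up $0$, use the chart $z=z_1\zeta_1,\ \zeta=\zeta_1$, call the exceptional curve $C_0=\{\zeta_1=0\}$, and lift $\varphi$ to $(z_1,\zeta_1)=(x,\zeta^2)$. The line $\{\zeta=0\}$ goes to the point $O_0=(0,0)$ of $C_0$. This point is not on the strict transform of $\{\zeta=0\}$, which does not enter this chart.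

Now $\zeta_1/z_1=\zeta(1+\frac14\zeta z)^{-1}$. Blow up $O_0$, with chart $z_1=x,\ \zeta_1=x\zeta'$. The exceptional curve is $C_1=\{x=0\}$, the strict transform of $C_0$ is $\{\zeta'=0\}$, and the lift is $(x,\zeta')=(x,\ \zeta(1+\frac14\zeta z)^{-1})$. Again $\{\zeta=0\}$ goes to the origin, which is $O_1=C_0\cap C_1$.

Next $\zeta'/x=(1+\frac14\zeta z)^{-2}$, which equals $1$ on $\zeta=0$. Blow up $O_1$, with chart $\zeta'=x(1+w)$. The exceptional curve is $C_2=\{x=0\}$, the curve $C_0$ is $\{w=-1\}$, and $C_1$ is not in the chart. The line goes to $O_2=\{x=w=0\}$, which lies on $C_2$ only.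

Finally blow up $O_2$, with chart $w=xy$ and exceptional curve $C_3=\{x=0\}$. The lift is
$$\sigma(z,\zeta)=(x,y),\qquad y=\frac{(1+\frac14\zeta z)^{-2}-1}{x}=-\tfrac12 z+\cdots .$$
Its linear part at $0$ is $(z,\zeta)\mapsto(\zeta,-\frac12z)$, so $\sigma$ is a local biholomorphism and we stop. Let $O_3=\sigma(0)=(0,0)\in C_3$, and let $\Pi$ be the composition of the four blow-ups. We have found
$$\varphi=\Pi\circ\sigma,\qquad \Pi(x,y)=\bigl(x^3(1+xy),\,x^2(1+xy)\bigr),\qquad \sigma(\{\zeta=0\})\subset C_3 .$$

Take a small ball $\mathbb B$, let $\mathbb B^\Pi$ be its blow-up, remove $\sigma(\mathbb B)$, and glue the outer boundary to the boundary of the hole by $\sigma\circ\Pi$. This produces a compact complex surface $S$. On its infinite cyclic cover the picture repeats: the next ball is glued in around $O_3$, the four points are blown up again inside it, and the new curves are $C_4,\dots,C_7$, with $C_{j+4}$ the translate of $C_j$. Each $C_j$ begins with self-intersection $-1$ and loses $1$ for each later point blown up on it. On $C_0$ these points are $O_0$ and $O_1$, so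 $C_0^2=-3$. On $C_1,C_2,C_3$ there is one point each. (For $C_3$: the next center is the image of $O_0$, and $O_0$ was not on the strict transform of $\{\zeta=0\}$, which is what becomes $C_3$.) So $C_1^2=C_2^2=C_3^2=-2$. The intersections that survive are $C_0-C_2$, $C_1-C_2$, $C_2-C_3$, $C_3-C_4$. In the quotient, where $C_4$ is $C_0$ again, there are four curves: a triangle $A,B,F$ (the images of $C_0,C_2,C_3$) with weights $-3,-2,-2$, and a $(-2)$-curve $E$ (the image of $C_1$) attached to $B$.

Two 1-forms behave well under $\varphi$. The first is $d\zeta/\zeta$, with $\varphi^*(d\zeta/\zeta)=2\,d\zeta/\zeta$. The second is $\beta=z\zeta^{-5}d\zeta$, for which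
$$\varphi^*\beta=\bigl(\zeta^3+\tfrac14\zeta^4z\bigr)\zeta^{-10}\cdot2\zeta\,d\zeta=\tfrac12\,\beta+2\zeta^{-6}d\zeta ,\tag{2}$$
so it is multiplied by $\frac12$ up to the exact form $2\zeta^{-6}d\zeta$. Keep (2) in mind: the factors $2$ and $\frac12$ are inverse to each other.

The four curves were produced by a global construction. Suppose that someone hands us four curves in some small open surface, with the same triangle, the same tail and the same self-intersections. Must that neighborhood also come from a map like (1)?

## 2. Surfaces with a global spherical shell and the existence conjecture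

A compact complex surface is in **class $\mathrm{VII}_0$** if it is minimal and has $b_1=1$. A **global spherical shell** (GSS) in a compact complex surface $S$ is an open $V\subset S$ biholomorphic to a neighborhood of $S^3\subset\mathbb C^2\setminus\{0\}$ such that $S\setminus V$ is connected. For example, in the Hopf surface $(\mathbb C^2\setminus\{0\})/(x\sim x/2)$ the image of $\{1-\epsilon<|x|<1+\epsilon\}$, for small $\epsilon$, is one: its complement is the image of a single closed spherical layer. The surface of Section 1 also has one, the glued collar of $\partial\mathbb B$.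

The **maximal curve** of a complex surface is the union of all its compact irreducible curves. A **cycle of rational curves** is a connected reduced compact curve which is either one rational curve with one node, or, for $m\ge2$, a cyclic chain $C_1+\dots+C_m$ of nonsingular rational curves, $C_i$ meeting $C_{i+1}$ (indices mod $m$) transversally, with no other intersections; for $m=2$ the two curves meet transversally in two points. If $D\supset C$ is a connected reduced curve, the **branches** of $C$ in $D$ are the connected components of the closure of $D\setminus C$. In Section 1 the cycle is $A+B+F$ and its only branch is $E$.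

A connected compact reduced curve $D$ on a complex surface is **admissible** if all components are rational, each nonsingular except that a one-component cycle has exactly one node, distinct components meet transversally, and no three pass through one point. Its **weighted dual graph** has a vertex for each component, weighted by its self-intersection, an edge for each intersection point of two distinct components, and a loop at a nodal component.

We use these known facts: a minimal compact complex surface with a GSS and $b_2=n>0$ is a $\mathrm{VII}_0$ surface, and it has exactly $n$ rational curves.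

**Definition (global spherical graph).** A weighted graph $\Delta$ with $n\ge1$ vertices is a global spherical graph if there is a minimal compact complex surface $S$ with $b_2(S)=n$ containing a GSS, whose maximal curve is connected, contains a unique cycle of rational curves, this cycle has nonempty branches, and $\Delta$ is the weighted dual graph of the maximal curve.

The paper *On Surfaces of Class VII with Curves, II* defines these graphs by four explicit lists; the description above is equivalent to it, and such a maximal curve is admissible.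

**Definition (strong pseudoconvexity).** A strongly pseudoconvex open surface is a complex surface $U$ whose maximal compact curve $C$ is connected and has a fundamental system of strongly pseudoconvex neighborhoods. Equivalently, the intersection matrix of the components of $C$ is negative definite, so that $C$ contracts to a normal isolated singularity. We assume the maximal curve of $U$ admissible.

For instance, a disc bundle in a line bundle of degree $-d<0$ over $\mathbb P^1$ is one, with maximal curve the zero section and matrix $(-d)$.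

**Conjecture (Existence).** Let $\Delta$ be an arbitrary global spherical graph with $n$ vertices, $U$ a strongly pseudoconvex open surface (or a germ of a neighborhood of its maximal curve) whose maximal curve has weighted dual graph $\Delta$. Then there is a minimal surface with $b_2=n$ containing a GSS whose maximal curve has an open neighborhood isomorphic to $U$.

The isomorphism is one of germs: a small neighborhood of one maximal curve is biholomorphic to a neighborhood of the other, curve carried to curve. This is Conjecture 2 of the paper just named. **It is false.** To say how, fix integers $p\ge1$, $m\ge3$ with $p\mid m$, and put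
$$n=p+m,\qquad k=p+1,\qquad \mu=1+\frac np=2+\frac mp\in\mathbb Z,\quad\mu\ge3 .$$
Let $\Delta=\Delta_{p,m}$ be the graph with $n$ vertices consisting of a cycle $A,B,F_1,\dots,F_{m-2}$ (in cyclic order) and a chain $E_1-\dots-E_p$ with $E_p$ joined to $B$. The weight of $A$ is $-(p+2)$, all others are $-2$. Write $F:=F_{m-2}$, a neighbor of $A$. Section 1 is the case $p=1$, $m=3$, $n=4$, $k=2$, $\mu=5$.

**Theorem 1.** (i) $\Delta_{p,m}$ is a global spherical graph, realized by an explicit minimal surface $S$ with a GSS.

(ii) There is an explicit family $U_a$ $(a\in\mathbb C)$ of strongly pseudoconvex germs whose maximal curve is admissible with weighted dual graph $\Delta_{p,m}$. Here $U_0$ is the germ of $S$ along its maximal curve, while for every $a\ne0$ the germ $U_a$ is not isomorphic to a neighborhood of the maximal curve of any minimal surface with $b_2=n$ containing a GSS.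

Hence the conjecture is false for every $\Delta_{p,m}$. Taking $p=1$ gives a counterexample for each $n\ge4$.

## 3. What residues cannot see, and a second form that can

Stay with $p=1$, $m=3$. To produce another germ with the same graph, cut the neighborhood of $D$ along an annulus in $F$ and reglue. Near the part $\{\zeta=0\}$ of $F$ we have coordinates $(z,\zeta)$; on one side of the annulus reglue by
$$\Psi_a(z,\zeta)=\bigl(z,\ \zeta(1+4a\zeta^4/z)^{-1/4}\bigr),\qquad \zeta\circ\Psi_a=\zeta-\frac{a}{z}\zeta^5+\cdots .$$
Since $\Psi_a$ is the identity modulo $\zeta^5$, the curve $D$ and all normal bundles are unchanged. How could one prove that the new germ $U_a$ is not in any GSS surface?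

**A necessary condition.** On the infinite cyclic cover of a neighborhood of the curves of $S$ there is the closed form $d\zeta/\zeta$, multiplied by $2$ under the deck generator $g$. We shall prove (Proposition 4) that *every* GSS surface with graph $\Delta$ carries a closed form $\omega$, holomorphic off the curves, with $g^*\omega=k\omega$ and nonzero residues along the lifts of $F$. So it would suffice to show that $U_a$ carries no such form. Here the residue along a smooth curve means $\frac1{2\pi i}\int$ over a small positive meridian.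

**First try: residues.** Let $Q$ be a compact nonsingular rational curve on the cover with neighbors $P_i$, and $\omega$ closed off the curves. Take a smooth section of the normal bundle of $Q$ with its only zero at one non-node point, where it winds $Q^2$ times. Scaled down, and restricted to $Q$ minus small discs around the nodes and the zero, it gives a surface in the complement of the curves, and its boundary gives
$$Q^2\,\mathrm{res}_Q\,\omega+\sum_i\mathrm{res}_{P_i}\,\omega=0 .$$
With $\mathrm{res}_{C_{j+4}}=2\,\mathrm{res}_{C_j}$, these equations have in our case the solution $1,1,1,2,2,2$ along $C_{-1},\dots,C_4$; the checks at $C_0,\dots,C_3$ are $1-3+2=0$, $-2+2=0$, $1+1-4+2=0$, $2-4+2=0$. They involve only the graph, and $U_a$ has the same graph as $U_0$. The cover of $U_a$ is simply connected, so the first homology of the complement of the curves is generated by meridians, and all periods of $\omega$ are determined by its residues. One-dimensional integrals of $\omega$ contain no trace of $a$.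

**Second try: correct $d\zeta/\zeta$.** The form $d\zeta/\zeta$ itself does not glue, because $\Psi_a^*(d\zeta/\zeta)=d\zeta/\zeta-d\varepsilon$ with $\varepsilon=\frac14\log(1+4a\zeta^4/z)$. But this proves nothing: some other form may glue. Look for one of the shape $d\zeta/\zeta+df_1$ on the uncut part and $d\zeta/\zeta+df_2$ on the annulus part. On one side of the annulus we need $df_1=df_2$, and on the other, where one has gone once around the cycle, $(g\Psi_a)^*(d\zeta/\zeta+df_1)=2(d\zeta/\zeta+df_2)$, that is,
$$d\bigl(2f_2-f_1\circ g\Psi_a\bigr)=-2\,d\varepsilon .$$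
The direct attempt stops here. The unknowns $f_1,f_2$ are holomorphic only off the curves, with no bound on their singularities, and we must exclude *all* solutions. We need a linear functional that kills the left side for all $f_1,f_2$ and does not kill $d\varepsilon$.

**The functional.** Integrate against $\beta$ over a torus $T_+=\{|z|=s_+,|\zeta|=\epsilon\}$ on the reglued side; let $T_-$ be the torus on the other side. Ignore $\Psi_a$ inside $f_1$ for a moment. By (2), $\beta=2g^*\beta$ up to an exact form, so
$$\int_{T_+}d(f_1\circ g)\wedge\beta=2\int_{gT_+}df_1\wedge\beta .$$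
If $gT_+$ is homologous to $T_-$ off the curves, this equals $2\int_{T_-}df_1\wedge\beta=2\int_{T_-}df_2\wedge\beta=2\int_{T_+}df_2\wedge\beta$, so the left side integrates to zero. On the right side, expand $\varepsilon=a\zeta^4/z+\cdots$. Only the first term contributes to the integral over the torus, and
$$\int_{T_+}d\Bigl(\frac{a\zeta^4}{z}\Bigr)\wedge z\zeta^{-5}d\zeta=-a\int_{T_+}\frac{dz}z\wedge\frac{d\zeta}\zeta=\pm4\pi^2a\ne0 .$$
This was only a first-order computation in $a$, since we ignored $\Psi_a$ in $f_1\circ g\Psi_a$. The exact version replaces $d\zeta/\zeta+df$ by the unknown form $\omega'$ itself and uses the exact identity $\Psi_a^*\beta=\beta+a\,dz/z$. The multiplier $k$ of $\omega'$ and the multiplier $k^{-1}$ of $\beta$ cancel, two homologous tori are compared, and what is left over is $a$ times a residue.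

So we need: the form $\omega$ for every GSS surface with graph $\Delta$ (Section 6), the surface $S$ and its form $\beta$ (Sections 7, 8), the germs $U_a$ (Section 9), and the homology of the two tori (Section 10). Sections 4 and 5 prepare the tools.

## 4. The graph $\Delta_{p,m}$

**Automorphisms.** In $\Delta$, $A$ is the only vertex of weight $\ne-2$, $B$ the only vertex of valency $3$, and $F$ is the neighbor of $A$ different from $B$ (as $m\ge3$). So every isomorphism of weighted graphs fixes $A,B,F$ and preserves the orientation "leave $A$ towards $B$" of the cycle.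

**Lemma 2.** Let $M$ be the intersection matrix of $\Delta$. (a) $M$ is negative definite. (b) If $-Mq=c\ge0$ entrywise and $c\ne0$, then all $q_i>0$.

*Proof of (a).* Define a positive vector $v$ by
$$v_A=n,\quad v_{E_i}=im,\quad v_B=(p+1)m,\quad v_{F_j}=(p+1)m-jp .$$
The values $0,v_{E_1},\dots,v_{E_p},v_B$ form an arithmetic progression, and so do $v_B,v_{F_1},\dots,v_{F_{m-2}},v_A$, because the next term after $v_{F_{m-2}}$ is $(p+1)m-(m-1)p=n$. At a $(-2)$-vertex this says $Mv=0$, so $Mv$ vanishes at all $E_i$ and $F_j$. At $B$,
$$(Mv)_B=-2(p+1)m+n+pm+(p+1)m-p=0 .$$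
At $A$, since $v_{F_{m-2}}=n+p$,
$$(Mv)_A=-(p+2)n+(p+1)m+(n+p)=-p^2 .$$
Next, for every real $x$,
$$x^TMx=\sum_i(Mv)_i\frac{x_i^2}{v_i}-\sum_{i<j}M_{ij}v_iv_j\Bigl(\frac{x_i}{v_i}-\frac{x_j}{v_j}\Bigr)^2 ;$$
indeed, expanding the square, the terms $M_{ij}x_i^2v_j/v_i$ with $j\ne i$ cancel, and $\sum_iM_{ii}x_i^2+2\sum_{i<j}M_{ij}x_ix_j$ remains. So $x^TMx\le0$. If it is $0$, then $x_A=0$ and $x_i/v_i=x_j/v_j$ along every edge; as $\Delta$ is connected, $x=0$.

*Proof of (b).* Write $q=q^+-q^-$ with nonnegative parts of disjoint support. The off-diagonal entries of $M$ are $\ge0$, so $(q^-)^TMq^+\ge0$ and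
$$0\le(q^-)^Tc=-(q^-)^TMq^++(q^-)^TMq^-\le(q^-)^TMq^- .$$
By (a), $q^-=0$. If some $q_i=0$, then $0\le c_i=-\sum_{j\ne i}M_{ij}q_j\le0$, so $q$ vanishes at all neighbors of $i$, hence by connectedness everywhere. Then $c=0$, a contradiction. $\square$

For $p=1$, $m=3$ the vector is $(v_A,v_B,v_F,v_E)=(4,6,5,3)$, and $Mv=(-1,0,0,0)$.

**Covers.** Let $(U,D)$ be a germ with graph $\Delta$. We always take neighborhoods $U$ with $\pi_1(D)\to\pi_1(U)$ an isomorphism; arbitrarily small (regular) neighborhoods of this kind exist. As $D$ is homotopy equivalent to a wedge of spheres and one circle, $\pi_1(U)=\mathbb Z$. Let $\tilde U\to U$ be the universal cover and $\tilde D$ the preimage of $D$; for $U'\subset U$, $\tilde U'$ denotes the preimage of $U'$ in $\tilde U$. Let $g_U$ be the generator of the deck group such that, starting from a lift $\tilde A$ of $A$ and walking through successively adjacent lifts of $B,F_1,\dots,F_{m-2}$, the next lift of $A$ reached is $g_U\tilde A$. By the remark on automorphisms, an isomorphism of germs carrying curve to curve lifts to the covers, intertwines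 these generators, and maps lifts of $F$ to lifts of $F$.

## 5. Kato data and the infinite tower of blow-ups

The following is standard (M. Kato, *Compact complex manifolds containing "global" spherical shells*, 1977; G. Dloussky, *Structure des surfaces de Kato*, Mém. SMF 14 (1984)).

**Definition (Kato datum).** A Kato datum consists of a ball $\mathbb B\subset\mathbb C^2$ centered at $0=:O_{-1}$; a composition $\Pi=\Pi_0\cdots\Pi_{n-1}:\mathbb B^\Pi\to\mathbb B$, where $\Pi_j$ blows up $O_{j-1}$, with exceptional curve $C_j$ and a chosen point $O_j\in C_j$ $(0\le j\le n-1)$; and a holomorphic embedding $\sigma$ of a neighborhood of $\bar{\mathbb B}$ into $\mathbb B^\Pi$ with $\sigma(0)=O_{n-1}$.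

Gluing the two ends of $\mathbb B^\Pi\setminus\sigma(\mathbb B)$ by $\sigma\circ\Pi$ gives a compact surface $S(\Pi,\sigma)$ with a GSS, $b_1=1$, $b_2=n$, $\pi_1=\mathbb Z$. Every minimal surface with a GSS and $b_2=n\ge1$ arises in this way. Put $\varphi=\Pi\circ\sigma$. Section 1 gives a Kato datum with $n=4$.

**The tower.** We extend the $n$ blow-ups to infinitely many. Write $\mathbb B_{[-1]}=\mathbb B$, and let $\mathbb B_{[j]}$ be $\mathbb B$ blown up at $O_{-1},\dots,O_{j-1}$, so that $\mathbb B_{[n-1]}=\mathbb B^\Pi$. Put $\sigma_{[-1]}=\sigma:\mathbb B_{[-1]}\to\mathbb B_{[n-1]}$. Inductively, given an open embedding $\sigma_{[j]}:\mathbb B_{[j]}\to\mathbb B_{[j+n]}$ with $\sigma_{[j]}(O_j)=O_{j+n}$, blow up $O_j$ and $O_{j+n}$. This gives an open embedding $\sigma_{[j+1]}:\mathbb B_{[j+1]}\to\mathbb B_{[j+n+1]}$, and we define $O_{j+n+1}:=\sigma_{[j+1]}(O_{j+1})$. So there is an infinite sequence of points $O_l$, with $O_l\in C_l$ for $l\ge0$. Denoting strict transforms by the same letter $C_j$, we have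
$$\sigma_{[j]}(C_i)=C_{i+n},\qquad O_l\in C_j\iff O_{l+n}\in C_{j+n}\qquad(0\le j\le l). \tag{3}$$

Let $X=\bigcup_j(\mathbb B_{[j]}\setminus\{O_j\})$. This is an increasing union, since removing the next center leaves a set that embeds in the next blow-up. Let $\kappa_{[j]}:X\to\mathbb B_{[j]}$ be the blow-downs and $\kappa:=\kappa_{[-1]}$. Then $\kappa$ is biholomorphic over $\mathbb B\setminus\{0\}$, and $\kappa^{-1}(0)=\bigcup_{j\ge0}C_j$ (the parts of the $C_j$ in $X$). The $\sigma_{[j]}$ induce an open embedding $g:X\to X$ with $gC_j=C_{j+n}$ and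
$$\kappa_{[j+n]}\circ g=\sigma_{[j]}\circ\kappa_{[j]},\qquad \kappa\circ g=\varphi\circ\kappa. \tag{4}$$
The first identity holds off the exceptional curves by construction, hence everywhere by density; the second follows by composing the case $j=-1$ with $\Pi$. As a picture, $X\setminus gX=\mathbb B^\Pi\setminus\sigma(\mathbb B)$ is a fundamental piece. The universal covering $\tilde S$ of $S(\Pi,\sigma)$ is the increasing union of $X\subset g^{-1}X\subset g^{-2}X\subset\cdots$, with deck group $\langle g\rangle$. Put $C_{j-in}:=g^{-i}C_j$ for $j\ge0$.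

**Lemma 3.** For $j\ge0$ the set $\{l\ge j:O_l\in C_j\}$ is a finite interval $\{j,\dots,j+a_j-2\}$ with $a_j\ge2$ and $a_{j+n}=a_j$. In $\tilde S$, $C_j$ is a compact smooth rational curve with $C_j^2=-a_j$. Among the $C_l$ with $l>j$ it meets exactly $C_{j+a_j-1}$, transversally in one point.

*Proof.* *It is an interval.* If $l\ge j$ and $O_l\notin C_j$, then $C_{l+1}\cap C_j=\emptyset$ in $\mathbb B_{[l+1]}$, so $O_{l+1}\notin C_j$, and so on. The interval starts at $j$ since $O_j\in C_j$.

*How intersections appear and vanish.* If $O_l\in C_j$, then in $\mathbb B_{[l+1]}$ the curve $C_{l+1}$ meets $C_j$ transversally in one point. If moreover $O_{l+1}\in C_j$, then $O_{l+1}\in C_{l+1}\cap C_j$ is this point, and blowing it up makes $C_{l+1}$ and $C_j$ disjoint.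

*It is finite.* Suppose it is infinite. Then for every $l\ge j+1$ the curves $C_l$ and $C_j$ are disjoint in $\mathbb B_{[l+1]}$ while $O_{l+1}\in C_j$, so $O_{l+1}\notin C_l$. But $O_{j+1}\in C_j$ gives $O_{j+n+1}\in C_{j+n}$ by (3), which contradicts this with $l=j+n$. Periodicity $a_{j+n}=a_j$ is (3), and $a_j\ge2$ because the interval, of length $a_j-1$, is not empty.

*Compactness, self-intersection, neighbors.* As $O_l\notin C_j$ for $l\ge j+a_j-1$, the curve $C_j$ lies in $X$ and is compact. Its self-intersection is $-1$ minus the number $a_j-1$ of points blown up on it. For $j<l<j+a_j-1$, $C_l$ is separated from $C_j$ when $O_l=C_l\cap C_j$ is blown up. The curve $C_{j+a_j-1}$ meets $C_j$ transversally in one point, which is never blown up. For $l>j+a_j-1$ we have $O_{l-1}\notin C_j$, so $C_l\cap C_j=\emptyset$. $\square$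

In particular the images of $C_0,\dots,C_{n-1}$ are $n$ distinct rational curves in $S(\Pi,\sigma)$. In Section 1, $(a_0,\dots,a_3)=(3,2,2,2)$.

## 6. A closed form with multiplier $k$ on every GSS surface with graph $\Delta$

**Proposition 4.** Let $S'$ be a minimal surface with a GSS and $b_2=n$ whose maximal curve $D$ has graph $\Delta$. For every sufficiently small neighborhood $U$ of $D$ there is a closed holomorphic 1-form $\omega$ on $\tilde U\setminus\tilde D$ with
$$g_U^*\omega=k\,\omega$$
and with nonzero residue along every lift of $F$.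

*Proof.* **Step 1: match the tower with the graph.** The purpose is to locate $A$, $B$, $F$ among the $C_j$. Write $S'=S(\Pi,\sigma)$. As $S'$ has exactly $n$ rational curves, $D$, which has $n$ components, all rational, is the union of the images of the $C_j$. All components are nonsingular, since $\Delta$ has no loop. So $C_j$ meets no $g^iC_j$ with $i\ne0$: from $y\in C_j\cap g^iC_j$ we would get two distinct points $y,g^{-i}y$ of $C_j$ with the same image, while $C_j\to$ (its image) is of degree one onto a nonsingular curve, hence bijective. Therefore a neighborhood of $C_j$ embeds in $S'$ and the image has self-intersection $-a_j$. Hence exactly one of $a_0,\dots,a_{n-1}$ equals $p+2$ and the others equal $2$. Choose $j_0\ge1$ with $a_{j_0}=p+2$.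

By Lemma 3 the intersections in $\tilde S'$ are, up to powers of $g$,
$$C_{j_0}-C_{j_0+p+1},\qquad C_{j_0+i}-C_{j_0+i+1}\quad(1\le i\le n-1).$$
So $C_{j_0}$ lies over $A$. The curve $C_{j_0+p+1}$ meets $C_{j_0}$, $C_{j_0+p}$ and $C_{j_0+p+2}$, which lie over three different components since $0<p<p+2<n$; so it lies over $B$. The walk
$$C_{j_0},\ C_{j_0+p+1},\ C_{j_0+p+2},\ \dots,\ C_{j_0+n-1},\ C_{j_0+n}=gC_{j_0}$$
projects to a simple closed walk of length $m$ in $\Delta$ starting with $A,B$. The graph has only one cycle, so this walk is $A,B,F_1,\dots,F_{m-2},A$.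

**Step 2: identify the cover and its generator.** By the list of intersections, $\bigcup_jC_j$, the preimage of $D$, is connected: the curves $C_{j_0+1},\dots,C_{j_0+n}$ form a chain, and the walk joins $C_{j_0}$ to them. For small $U$ every component of the preimage of $U$ in $\tilde S'$ covers $U$, hence contains part of this connected set; so the preimage is connected. Thus $\mathbb Z=\pi_1(U)\to\pi_1(S')=\mathbb Z$ is onto, hence an isomorphism, and the preimage of $U$ is $\tilde U$, with $\tilde D=\bigcup C_j$. By the walk, $g_U=g$, and $C_{j_0-1}=g^{-1}C_{j_0+n-1}$ is a lift of $F$.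

**Step 3: a self-map with a fixed point on a lift of $F$.** Put $O:=O_{j_0-1}\in C_{j_0-1}\subset\mathbb B_{[j_0-1]}$, and let $h$ be a local equation of $C_{j_0-1}$ at $O$. Let $\pi:\mathbb B_{[j_0+n-1]}\to\mathbb B_{[j_0-1]}$ be the blow-down and $\psi=\pi\circ\sigma_{[j_0-1]}:\mathbb B_{[j_0-1]}\to\mathbb B_{[j_0-1]}$. Then $\psi(O)=\pi(O_{j_0+n-1})=O$. With $\kappa_1:=\kappa_{[j_0-1]}$, (4) gives
$$\kappa_1\circ g=\pi\circ\kappa_{[j_0+n-1]}\circ g=\psi\circ\kappa_1\quad\text{on }X. \tag{5}$$

**Step 4: the order of $h\circ\psi$ is $k$.** Let $\nu_l$ be the order of the pullback of $h$ along $C_l$; so $\nu_{j_0-1}=1$. The total transforms are normal crossing divisors supported on the $C_i$, so $\nu_{l+1}$, the multiplicity at $O_l$, is the sum of the $\nu_i$ over $j_0-1\le i\le l$ with $O_l\in C_i$, i.e. $i\le l\le i+a_i-2$. A curve with $a_i=2$ contains only $O_i$, while $C_{j_0}$ contains $O_{j_0},\dots,O_{j_0+p}$. Hence: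

* $\nu_{j_0}=1$, and $\nu_{j_0+1}=1$ (because $a_{j_0-1}=2$, so $O_{j_0}\notin C_{j_0-1}$);
* $\nu_{j_0+r+1}=\nu_{j_0+r}+\nu_{j_0}=\nu_{j_0+r}+1$ for $1\le r\le p$;
* $\nu_{j_0+r+1}=\nu_{j_0+r}$ for $p<r\le n-2$.

So $\nu_{j_0+n-1}=p+1=k$. Among $C_{j_0-1},\dots,C_{j_0+n-1}$ only $C_{j_0+n-1}$ passes through $O_{j_0+n-1}$, because $a_i=2$ for $i\not\equiv j_0\pmod n$ and $p<n-1$. So $h\circ\pi=\text{unit}\cdot x^k$ at $O_{j_0+n-1}$, where $x$ is a local equation of $C_{j_0+n-1}=\sigma_{[j_0-1]}(C_{j_0-1})$. As $x\circ\sigma_{[j_0-1]}$ is a unit times $h$,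
$$h\circ\psi=u\,h^k,\qquad u(O)\ne0 . \tag{6}$$

**Step 5: $\psi$ contracts.** Let $f$ be any function vanishing at $O$. The order of its pullback along $C_{j_0}$ is $\ge1$, and its order along $C_{j_0+1}$ is then $\ge1$. The multiplicity of the pullback at $O_l$ is at least the sum of its orders along the $C_i\ni O_l$, so the recursion of Step 4 with $\ge$ shows that its order along $C_{j_0+n-1}$ is $\ge k\ge2$. Hence $f\circ\psi$ is divisible by $h^k$, and so $d\psi(O)=0$.

**Step 6: straighten (6).** By Step 5 there is a small coordinate ball $W\ni O$ with $\psi(W)\subset W$, on which $\log u$ exists and is bounded and $\{h=0\}=C_{j_0-1}\cap W$. Put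
$$\log e=\sum_{i\ge0}k^{-i-1}\log u\circ\psi^i ,$$
which converges uniformly. Multiplying by $k$ and separating the term $i=0$ gives $e^k=u\cdot(e\circ\psi)$. So $H:=eh$ satisfies $H\circ\psi=(e\circ\psi)\,u\,h^k=e^kh^k=H^k$.

**Step 7: the form.** Let $Y=\kappa_1^{-1}(W)$; by (5), $gY\subset Y$. The zero set of $H\circ\kappa_1$ in $Y$ is $(C_{j_0-1}\cap Y)\cup\bigcup_{j\ge j_0}C_j\subset\tilde D$. So $\omega:=\kappa_1^*(dH/H)$ is closed and holomorphic on $Y\setminus\tilde D$, with $g^*\omega=\kappa_1^*\psi^*(dH/H)=k\omega$ and residue $1$ along $C_{j_0-1}$. On $g^{-i}Y\setminus\tilde D$ put $\omega:=k^{-i}(g^i)^*\omega$. This is consistent: on $g^{-i}Y\subset g^{-i-1}Y$ we have $k^{-i-1}(g^{i+1})^*\omega=k^{-i}(g^i)^*(k^{-1}g^*\omega)=k^{-i}(g^i)^*\omega$. So $\omega$ extends to $\bigcup_ig^{-i}Y\setminus\tilde D$, still with $g^*\omega=k\omega$. The set $\bigcup_ig^{-i}Y$ is open and $g$-invariant, and it contains all $C_j$ since $Y\supset C_j$ for $j\ge j_0$. Hence it contains $\tilde U$ for small $U$, and we restrict $\omega$ to $\tilde U\setminus\tilde D$. The residue along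 $g^iC_{j_0-1}$ is $k^i\ne0$, and these curves are all the lifts of $F$. $\square$

## 7. The surface $S$ and its maximal curve

We generalize (1), and prove part (i) of Theorem 1. Put $\lambda:=k^{-2}$.

**Step 1: the blow-ups.** In coordinates $(z,\zeta)$ on $\mathbb B$ perform the following $n$ blow-ups.

* Blow up $0$, with chart $z=z_1\zeta_1$, $\zeta=\zeta_1$, $C_0=\{\zeta_1=0\}$, $O_0=(0,0)$. This $O_0$ is not on the strict transform of $\{\zeta=0\}$.
* Blow up $O_0$, then $O_i=C_0\cap C_i$ for $1\le i\le p-1$. Resulting chart: $z_1=x$, $\zeta_1=x^p\zeta'$, $C_p=\{x=0\}$, $C_0=\{\zeta'=0\}$.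
* Blow up $O_p=C_0\cap C_p$, with chart $\zeta'=x(1+w)$, $C_{p+1}=\{x=0\}$. Here $C_0=\{w=-1\}$, and $C_p$ is not in the chart. Let $O_{p+1}$ be $x=w=0$.
* Blow up $O_{p+1},\dots,O_{n-2}$ ($m-2\ge1$ times), each time taking the next point at the origin of the chart: $w=x^{m-2}y$, $C_{n-1}=\{x=0\}$, $O_{n-1}=(0,0)\notin C_{n-2}$.

Composing, $\zeta=\zeta_1=x^{p}\cdot x(1+w)$ and $z=z_1\zeta_1=x\zeta$, so
$$\Pi(x,y)=\bigl(x^{p+2}(1+x^{m-2}y),\ x^{p+1}(1+x^{m-2}y)\bigr).$$

**Step 2: the embedding.** Let $\sigma(z,\zeta)=(x,y)$ with
$$x=\zeta(1+\lambda\zeta^{m-2}z),\qquad y=\frac{(1+\lambda\zeta^{m-2}z)^{-k}-1}{x^{m-2}} .$$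
The numerator of $y$ is $\zeta^{m-2}z$ times a holomorphic function with value $-k\lambda$ at $0$, and $x^{m-2}$ is $\zeta^{m-2}$ times a unit; so $y=-k\lambda z+O(\zeta z)$ is holomorphic. The linear part of $\sigma$ at $0$ is $(z,\zeta)\mapsto(\zeta,-k\lambda z)$, so $\sigma$ is biholomorphic near $0$. Moreover $\sigma(0)=O_{n-1}$ and $\sigma^{-1}(C_{n-1})=\{\zeta=0\}$. Since $1+x^{m-2}y=(1+\lambda\zeta^{m-2}z)^{-k}$, we get $x^k(1+x^{m-2}y)=\zeta^k$. As $k=p+1$ and $k+1+m-2=n$,
$$\varphi(z,\zeta)=\Pi\circ\sigma=\bigl(\zeta^{k+1}+\lambda\zeta^nz,\ \zeta^k\bigr). \tag{7}$$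
As $d\varphi(0)=0$, every sufficiently small ball $\mathbb B$ (of radius $<1$) satisfies $\varphi(\bar{\mathbb B})\subset\mathbb B$ and gives a Kato datum. Let $S$ be the resulting surface.

**Step 3: the curves have graph $\Delta$.** We compute the $a_j$. We have $O_0,\dots,O_p\in C_0$ and $O_{p+1}\notin C_0$, so $a_0=p+2$. For $1\le j\le n-2$ we have $O_{j+1}\notin C_j$: for $j<p$ because $O_{j+1}\in C_0$, and $C_0$ and $C_j$ have been separated by blowing up $O_j$; for $j\ge p$ because $C_j$ is not in the chart in which $O_{j+1}$ is the origin. So $a_j=2$. Finally $\sigma^{-1}(C_{n-1})=\{\zeta=0\}$, and $O_0$ is not on the strict transform of $\{\zeta=0\}$, so $O_n=\sigma_{[0]}(O_0)\notin C_{n-1}$ and $a_{n-1}=2$.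

By Lemma 3 the intersections in $\tilde S$ are, up to $g$,
$$C_0-C_{p+1},\qquad C_i-C_{i+1}\ (1\le i\le n-1),\qquad C_n=gC_0 . \tag{8}$$
Modulo $n$ these are distinct pairs of distinct indices, since $1<p+1<n-1$. So no $C_j$ meets its translates, and two image curves meet in at most one point, transversally. There are no triple points: of three curves $C_j$ through a point, the one of lowest index would meet two of higher index, against Lemma 3. So the image $D$ of $\bigcup C_j$ is admissible with graph $\Delta$:
$$C_0\mapsto A,\qquad C_i\mapsto E_i\ (1\le i\le p),\qquad C_{p+1}\mapsto B,\qquad C_{p+1+i}\mapsto F_i\ (1\le i\le m-2).$$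
In particular $C_{n-1}$ and $C_{-1}=g^{-1}C_{n-1}$ lie over $F$. Also $g(\{\zeta=0\}\setminus\{0\})\subset C_{n-1}$, so $\{\zeta=0\}\setminus\{0\}\subset C_{-1}$. As in the proof of Proposition 4, $\bigcup C_j$ is connected, and the walk $C_0,C_{p+1},\dots,C_{n-1},gC_0$ lies over $A,B,F_1,\dots,F_{m-2},A$.

**Step 4: an equation of $\tilde D$ in $X$.** Let $X_0=\{\zeta\circ\kappa=0\}\subset X$; we show $\tilde D\cap X=X_0$, where $\tilde D=\bigcup_{j\in\mathbb Z}C_j$. By (4) and (7), $\zeta\circ\kappa\circ g=(\zeta\circ\kappa)^k$, so $X_0\cap g^iX=g^iX_0$ for $i\ge0$, and hence $\bigcup_ig^{-i}X_0$ meets $X$ exactly in $X_0$. Also $X_0=\bigcup_{j\ge0}C_j\cup(\{\zeta=0\}\setminus\{0\})$, with the last set in $C_{-1}$. So $\bigcup_ig^{-i}X_0=\bigcup_{j\in\mathbb Z}C_j=\tilde D$, which proves the claim.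

**Step 5: $D$ is the maximal curve.** The definition of a global spherical graph requires that there be no further compact curves. Suppose $\Gamma\not\subset D$ is an irreducible compact curve. The $n=b_2(S)$ components $D_i$ of $D$ have a nondegenerate intersection matrix, so they span $H^2(S,\mathbb Q)$ and $\Gamma\equiv\sum q_iD_i$ there, with $Mq=(\Gamma\cdot D_i)_i\ge0$. By Lemma 2(b) applied to $-q$, either all $q_i<0$, or all $\Gamma\cdot D_i=0$ and $q=0$. For suitable $N\ge1$ (clearing denominators and torsion), $Z=N(\Gamma-\sum q_iD_i)$ is an effective integral divisor with $c_1(\mathcal O(Z))=0$ in $H^2(S,\mathbb Z)$.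

By the exponential sequence $\mathcal O(Z)$ comes from $H^1(S,\mathcal O)$. Since $b_1(S)=1$, $H^1(S,\mathbb C)\to H^1(S,\mathcal O)$ is an isomorphism (Kodaira). So $\mathcal O(Z)$ comes from $H^1(S,\mathbb C^*)$, i.e. it is flat. Its pullback to the simply connected $\tilde S$ is trivial, and the section defining $Z$ becomes a holomorphic function $f\not\equiv0$ on $\tilde S$ whose divisor is the preimage of $Z$, with $f\circ g=tf$ for some $t\in\mathbb C^*$.

By Hartogs, $f|_X=\hat f\circ\kappa$ with $\hat f\in\mathcal O(\mathbb B)$, and (4) gives $\hat f\circ\varphi=t\hat f$. Write $\hat f=\zeta^rf_1$ with $\zeta\nmid f_1$. Then $\zeta^{kr}\,f_1\circ\varphi=t\,\zeta^rf_1$. If $r\ge1$, then $kr>r$ and $\zeta$ would divide $f_1$; so $r=0$. Thus $f\not\equiv0$ on $C_{-1}$, hence $q_F=0$, hence $q=0$ and $\Gamma\cap D=\emptyset$. Then $f$ has no zero on $C_0$, where it is the constant $\hat f(0)$. So $\hat f(0)\ne0$, and $\hat f(\varphi(0))=t\hat f(0)$ gives $t=1$. Thus $f$ descends to the compact surface $S$ and is a nonzero constant, contradicting its vanishing on the preimage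 of $\Gamma$.

**Step 6: conclusion of (i).** So $D$ is the maximal curve. It contains no $(-1)$-curve, so $S$ is minimal. It is connected with a unique cycle, and the branch $E_1+\dots+E_p$ is nonempty. Hence $\Delta$ is a global spherical graph, which proves Theorem 1(i).

## 8. The form $\beta$ with multiplier $k^{-1}$

On $X\setminus\tilde D$ let $\beta=\kappa^*(z\zeta^{-\mu}d\zeta)$, written $\beta=z\zeta^{-\mu}d\zeta$; it is holomorphic there by Step 4 of Section 7. By (4) and (7),
$$g^*\beta=(\zeta^{k+1}+\lambda\zeta^nz)\,\zeta^{-k\mu}\,k\zeta^{k-1}d\zeta .$$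
We want the second term to be $k^{-1}\beta$. This needs $n+k-1-k\mu=-\mu$, that is $p\mu=n+p$, which is how $\mu$ was chosen, and $k\lambda=k^{-1}$, which is how $\lambda$ was chosen. The condition $p\mid m$ serves to make $\mu$ an integer, so that $\beta$ is single-valued. The first term is $k\,\zeta^{-k(\mu-2)}d\zeta$, and $k(\mu-2)=(p+1)m/p$ is an integer $\ge2$, so this term has a primitive. Therefore
$$g^*\beta=k^{-1}\beta+k\,\zeta^{-k(\mu-2)}d\zeta=k^{-1}\beta+d\chi, \tag{9}$$
where $\chi=\frac{k}{1-k(\mu-2)}\,\zeta^{1-k(\mu-2)}$ is holomorphic on $X\setminus\tilde D$. For $p=1$, $m=3$ this is (2).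

## 9. The germs $U_a$

**Step 1: a region that embeds in $S$.** Choose $0<s_0<s_-<s_1<s_2<s_+<s_3$ and $\delta>0$, all small, so that $G=\{s_0<|z|<s_3,\ |\zeta|<\delta\}\subset\mathbb B\setminus\{0\}$ and $\delta^{k+1}+\lambda\delta^n<s_0$. For $y\in G$ and $i\ge1$ the $z$-coordinate of $\varphi^i(y)$ has modulus $<s_0$: by (7) it is at most $\delta^{k+1}+\lambda\delta^n$ after one step, and the new point again has $|z|<1$, $|\zeta|<\delta$. So $G$, viewed in $X\subset\tilde S$, is disjoint from $g^iG$ for $i\ne0$ and embeds as an open subset of $S$, with $G\cap D=\{\zeta=0\}\subset F$.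

**Step 2: the gluing map.** We want a map that preserves $z$ and changes $\beta$ by $a\,dz/z$. Since $\beta=-\frac1{\mu-1}z\,d(\zeta^{-(\mu-1)})$, it should add $(\mu-1)a/z$ to $\zeta^{-(\mu-1)}$. So fix $a\in\mathbb C$, and for $t\in[0,1]$ and small $\rho\le\delta/4$ define on $M_2:=\{s_0<|z|<s_3,\ |\zeta|<\rho\}$
$$\Psi_{ta}(z,\zeta)=\Bigl(z,\ \zeta\bigl(1+(\mu-1)ta\,\zeta^{\mu-1}/z\bigr)^{-1/(\mu-1)}\Bigr)\quad\text{(principal branch)}.$$
For $\rho$ small, uniformly in $t$, it extends continuously to $|\zeta|\le\rho$, is injective (for fixed $z$ the $\zeta$-derivative is close to $1$ on a disc), and satisfies $|\zeta\circ\Psi_{ta}|\le2|\zeta|$. It is the identity on $\zeta=0$, with $\partial(\zeta\circ\Psi_{ta})/\partial\zeta=1$ there. Since $(\zeta\circ\Psi_a)^{-(\mu-1)}=\zeta^{-(\mu-1)}+(\mu-1)a/z$,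
$$\Psi_a^*\beta=\beta-z\,a\,d(1/z)=\beta+a\,\frac{dz}z. \tag{10}$$

**Step 3: regluing.** Let $K_1=\{s_1\le|z|\le s_2,\ |\zeta|\le\delta/2\}\subset G$, a compact set, and $M_1=S\setminus K_1$. Glue $M_2\cap\{|z|<s_1\}$ to $M_1$ by the identity, and $M_2\cap\{|z|>s_2\}$ to $M_1$ by $\Psi_a$. Since $\Psi_a$ preserves $z$ and $2\rho<\delta$, this identifies an open subset of $M_2$ biholomorphically with an open subset of $G\setminus K_1\subset M_1$.

The result is Hausdorff if the graph of the identification is closed in $M_2\times M_1$. Let $x_i\to x\in M_2$ with $x_i$ in the gluing domain, and let their images $y_i$ converge to $y\in M_1$. If $x$ is in the gluing domain, $y$ is its image. Otherwise $|z(x)|=s_1$ or $s_2$, and $y_i\to x$ or $y_i\to\Psi_a(x)$ in $G$. This limit has $|z|\in\{s_1,s_2\}$ and $|\zeta|\le2\rho\le\delta/2$, so it lies in $K_1$, contradicting $y\in S\setminus K_1$. So we have a Hausdorff complex surface.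

**Step 4: its curve.** The surface contains the compact curve $D_a=(D\cap M_1)\cup\{\zeta=0\}_{M_2}\cong D$, because $\Psi_a$ is the identity on $\zeta=0$. Neighborhoods of the components other than $F$ and of all nodes are unchanged. The normal bundle of $F$ has the same transition functions as before, because the $\zeta$-derivative of $\Psi_a$ is $1$ on $\zeta=0$. So $D_a$ is admissible with weighted dual graph $\Delta$. Since $M$ is negative definite (Lemma 2), Grauert's theorem shows that $D_a$ has a fundamental system of strongly pseudoconvex neighborhoods with maximal curve $D_a$. Let $U_a$ be the germ along $D_a$. For $a=0$ all gluings are the identity, the new surface is an open subset of $S$ containing $D$, and $U_0$ is the germ of $S$ along $D$.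

## 10. Two homologous tori and the pairing of $\omega'$ with $\beta$

**Proposition 5.** Let $U$ be a neighborhood of $D_a$ and $\omega'$ a closed holomorphic 1-form on $\tilde U\setminus\tilde D_a$ with $g_U^*\omega'=k\omega'$ and nonzero residue along the lifts of $F$. Then $a=0$.

*Proof.* **Step 1: cut the cycle open and lift.** The form $\beta$ lives on $X\setminus\tilde D$, and $\omega'$ on the cover of $U$; we need a common domain. On $C_{-1}$ the coordinate $z$ of $\{\zeta=0\}\setminus\{0\}$ extends over the node $C_{-1}\cap C_0$ by $z=0$ (chart $\zeta=z\zeta_1$, with $C_{-1}=\{\zeta_1=0\}$ and $C_0=\{z=0\}$). By (8) the only nodes of $\tilde D$ on $C_{-1}$ are those with $C_0$ and $C_{-2}$. The latter is not in $X$: near a point of $\{\zeta=0\}\setminus\{0\}$ the set $\tilde D\cap X=X_0$ is just $\{\zeta=0\}\subset C_{-1}$, and $C_{-1}\cap C_0$ lies on no third curve.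

Let $D^\bullet=D\setminus\{s_-<|z|<s_+\}_F$. This is a compact subset of $M_1$, because $s_-<s_1<s_2<s_+$. It is simply connected: $F$ has become two closed discs, and what remains is a tree of spheres and discs. It lifts to
$$\hat D^\bullet=\{|z|\le s_-\}_{C_{-1}}\cup C_0\cup\dots\cup C_{n-2}\cup\bigl(C_{n-1}\setminus g\{|z|<s_+\}_{C_{-1}}\bigr)\subset X .$$
A small simply connected neighborhood $N_1\subset M_1\cap U$ of $D^\bullet$ lifts isomorphically to a neighborhood $\hat N_1\subset X$ of $\hat D^\bullet$. For $N_1$ small, $\hat N_1$ meets no curves of $\tilde D$ other than $C_{-1},\dots,C_{n-1}$, since by (8) no other curve meets $\hat D^\bullet$. As $N_1$ is also an open subset of $U$, it lifts to $\tilde U$; let $\iota_1:\hat N_1\cong N_1\to\tilde U$ be the resulting map. Let $M_2'=\{s'_-<|z|<s'_+,\ |\zeta|<\rho'\}\subset M_2\cap U$ with $s'_-<s_-$ and $s_+<s'_+$ close to $s_\pm$. It lifts to $\tilde U$ because its fundamental group is generated by a $z$-circle in $F$, which is contractible in the sphere $F$. Let $\iota_2:M_2'\to\tilde U$ be the lift with $\iota_2=\iota_1$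 near $|z|=s_-$; here and below, "near $|z|=s_\pm$" means near the circle $\{|z|=s_\pm,\ \zeta=0\}$.

**Step 2: once around the cycle is $g_U$.** The lift $\tilde F\supset\iota_2(M_2'\cap\{\zeta=0\})$ of $F$ meets $\iota_1(C_0)=:\tilde A$. Walking from $\tilde A$ through the $\iota_1$-images of $C_{p+1},\dots,C_{n-2}$ leads to the lift $\tilde F'$ of $F$ containing the $\iota_1$-image of the right end $C_{n-1}\setminus g\{|z|<s_+\}$. By definition of $g_U$, $\tilde F'$ meets $g_U\tilde A$. Write $\tilde F'=g_U^c\tilde F$; it meets $g_U^c\tilde A$. Each lift of $F$ meets exactly one lift of $A$, so $c=1$ and $\tilde F'=g_U\tilde F$.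

A point $y\in G\cap N_1$ near $|z|=s_+$ corresponds to $g(y)\in\hat N_1$, since the lift of this part of $D^\bullet$ lies in $C_{n-1}=gC_{-1}$. By the gluing, $(z,\zeta)\in M_2'$ near $|z|=s_+$ is the same point of $U$ as $\Psi_a(z,\zeta)\in G$. Hence $\iota_1\circ g\circ\Psi_a$ and $g_U\circ\iota_2$ are lifts of the same map near $\{|z|=s_+,\zeta=0\}$. Both map $\zeta=0$ into $g_U\tilde F$, and no nontrivial deck transformation preserves $g_U\tilde F$; so they agree. With $\omega_1=\iota_1^*\omega'$ on $\hat N_1\setminus\tilde D$ and $\omega_2=\iota_2^*\omega'$ on $M_2'\setminus\{\zeta=0\}$ this gives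
$$\omega_1=\omega_2\ \text{ near }|z|=s_-,\qquad(g\Psi_a)^*\omega_1=k\,\omega_2\ \text{ near }|z|=s_+ . \tag{11}$$
For small $\epsilon$ let $T_\pm=\{|z|=s_\pm,\ |\zeta|=\epsilon\}$, oriented by $d\arg\zeta\wedge d\arg z$. Then $T_\pm\subset M_2'$, $T_-\subset\hat N_1\setminus\tilde D$, and $g\Psi_{ta}(T_+)\subset\hat N_1\setminus\tilde D$ for $t\in[0,1]$.

**Step 3: tube map and node tori.** To compare $T_-$ with $g\Psi_a(T_+)$ we move a torus along the curves. Let $Q$ be one of $C_{-1},\dots,C_{n-1}$, and let $Q^*$ be $Q\cap\hat N_1$ minus the nodes of $\tilde D$. Over any compact $R\subset Q^*$ the small circle bundle $\{\|s_Q\|=\eta\}$ in a smooth tubular neighborhood ($s_Q$ the canonical section of $\mathcal O(Q)$ with some Hermitian metric, $\eta\ll1$) lies in $\hat N_1\setminus\tilde D$, and its homotopy class in the punctured tube does not depend on the choices. Sending a loop $c$ to the circle bundle over $c$, oriented by ($c$, positive meridian of $Q$), defines a homomorphism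
$$\theta_Q:H_1(Q^*,\mathbb Z)\to H_2(\hat N_1\setminus\tilde D,\mathbb Z).$$
It is well defined on homology, because the circle bundle over a 2-chain has boundary $\pm$ the circle bundle over the boundary of the chain.

If $P$ meets $Q$ at a point of $\hat N_1$, with local coordinates $x,y$, $P=\{x=0\}$, $Q=\{y=0\}$, let $\tau(P,Q)$ be the class of $|x|=|y|=\eta$ oriented by $d\arg x\wedge d\arg y$. It is independent of the local equations: the complement of $P\cup Q$ in a small polydisc has $H_2\cong\mathbb Z$, generated by this torus, on which $(2\pi i)^{-2}\int\frac{dx}x\wedge\frac{dy}y=1$. Replacing $x,y$ by $ux,vy$ with units $u,v$ adds to this closed form only $d(\log u\,\frac{dy}y)-d(\log v\,\frac{dx}x)+d(\log u\;d\log v)$, which is exact. Clearly $\tau(Q,P)=-\tau(P,Q)$. Also $\tau(P,Q)=\theta_Q(c)$ for a small positive loop $c$ in $Q$ around $P\cap Q$, because $x$ is a coordinate on $Q$ and $\arg y$ is the angle of the meridian of $Q$. If $Q$ is compact in $\hat N_1$ with neighbors $P_1,\dots,P_r$, the small positive loops around the nodes sum to $0$ in $H_1(Q^*)$, since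 $Q\cong\mathbb P^1$. So
$$\sum_i\tau(P_i,Q)=0. \tag{12}$$

**Step 4: claim. $T_-$ and $g\Psi_a(T_+)$ are homologous in $\hat N_1\setminus\tilde D$.** By (8) the neighbors are: of $C_0$: $C_{-1},C_{p+1}$; of $C_1$: only $C_2$; of $C_i$ $(2\le i\le p)$: $C_{i-1},C_{i+1}$; of $C_{p+1}$: $C_0,C_p,C_{p+2}$; of $C_i$ $(p+2\le i\le n-1)$: $C_{i-1},C_{i+1}$. Now:

* $T_-$ is the circle bundle over $c_-=\{|z|=s_-\}\subset C_{-1}$ with the orientation (meridian, $c_-$). So $T_-=-\theta_{C_{-1}}(c_-)$. In the disc $|z|\le s_-$ the only node is $z=0$, with $C_0$. Hence $T_-=-\tau(C_0,C_{-1})=\tau(C_{-1},C_0)$.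
* (12) for $C_0$: $\tau(C_{-1},C_0)=-\tau(C_{p+1},C_0)=\tau(C_0,C_{p+1})$.
* (12) for $C_1$: $\tau(C_2,C_1)=0$. Then (12) for $C_2,\dots,C_p$ successively gives $\tau(C_p,C_{p+1})=0$. So the branch contributes nothing.
* (12) for $C_{p+1}$: $\tau(C_0,C_{p+1})=-\tau(C_p,C_{p+1})-\tau(C_{p+2},C_{p+1})=\tau(C_{p+1},C_{p+2})$.
* (12) for $C_{p+2},\dots,C_{n-2}$: $\tau(C_{p+1},C_{p+2})=\dots=\tau(C_{n-2},C_{n-1})$. For $m=3$ there is nothing to do here, since $p+2=n-1$.
* Likewise $gT_+=-\theta_{C_{n-1}}(gc_+)$ with $c_+=\{|z|=s_+\}$ positively oriented. In the disc $C_{n-1}\setminus g\{|z|<s_+\}$, whose only node is $C_{n-2}\cap C_{n-1}$, the loop $gc_+$ is homologous to the negative small loop around that node, since it is the positive boundary of the *removed* disc. Hence $gT_+=\tau(C_{n-2},C_{n-1})$.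
* Finally $g\Psi_a(T_+)\sim gT_+$ by the homotopy $g\Psi_{ta}(T_+)$, $t\in[0,1]$.

Altogether $T_-=\tau(C_{-1},C_0)=\tau(C_{n-2},C_{n-1})=gT_+=g\Psi_a(T_+)$ in homology, as claimed.

**Step 5: compare the integrals.** The 2-forms $\omega_1\wedge\beta$ on $\hat N_1\setminus\tilde D$ and $\omega_2\wedge\beta$ on $M_2'\setminus\{\zeta=0\}$ (there $\beta=z\zeta^{-\mu}d\zeta$) are holomorphic 2-forms on surfaces, hence closed. Also $T_-\sim T_+$ in $M_2'\setminus\{\zeta=0\}$, by varying $|z|$. Using this, (11), the claim, and (11) again,
$$\int_{T_+}\omega_2\wedge\beta=\int_{T_-}\omega_2\wedge\beta=\int_{T_-}\omega_1\wedge\beta=\int_{g\Psi_a(T_+)}\omega_1\wedge\beta=\int_{T_+}k\,\omega_2\wedge\Psi_a^*g^*\beta .$$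
By (9) and (10), the last integral is
$$\int_{T_+}k\,\omega_2\wedge\Bigl(k^{-1}\beta+k^{-1}a\frac{dz}z+d(\Psi_a^*\chi)\Bigr)=\int_{T_+}\omega_2\wedge\beta+a\int_{T_+}\omega_2\wedge\frac{dz}z ,$$
since $\omega_2\wedge d(\Psi_a^*\chi)=-d(\Psi_a^*\chi\cdot\omega_2)$ is exact near $T_+$, the form $\omega_2$ being closed. Hence
$$a\int_{T_+}\omega_2\wedge\frac{dz}z=0 .$$
On the torus $T_+$, with its orientation, the integral of a wedge product of closed 1-forms is the period of the first on the $\zeta$-circle times the period of the second on the $z$-circle, minus the same with the circles exchanged. As $dz/z$ has period $0$ on the $\zeta$-circle and $2\pi i$ on the $z$-circle, the integral equals $(2\pi i\,r)(2\pi i)$, where $r\ne0$ is the residue of $\omega'$ along the lift of $F$. So $a=0$. $\square$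

## 11. $U_a$ lies in no GSS surface for $a\ne0$

**Proof of Theorem 1(ii).** By Section 9 the germs $U_a$ are strongly pseudoconvex with admissible maximal curve of graph $\Delta$, and $U_0$ is the germ of $S$. Let $a\ne0$, and suppose that a neighborhood of $D_a$ in $U_a$ were isomorphic, curve to curve, to a neighborhood of the maximal curve $D'$ of a minimal surface $S'$ with a GSS and $b_2(S')=n$. Then $D'$ has graph $\Delta$. For a sufficiently small neighborhood $U$ of $D_a$ (with $\pi_1(D_a)\cong\pi_1(U)$), Proposition 4 applies to the image of $U$ in $S'$ and provides a form $\omega$ on its cover. By the remark on covers in Section 4, the isomorphism lifts to the covers, intertwines the chosen generators, and preserves the lifts of $F$. So the pullback $\omega'$ of $\omega$ to $\tilde U\setminus\tilde D_a$ is closed and holomorphic, satisfies $g_U^*\omega'=k\omega'$, and has nonzero residue along the lifts of $F$. Proposition 5 gives $a=0$, a contradiction. $\square$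

So in each family the germ $U_a$ is realized by a minimal GSS surface with $b_2=n$ if and only if $a=0$. The existence conjecture is false: it fails for all $\Delta_{p,m}$ with $p\ge1$, $m\ge3$, $p\mid m$. The graph $\Delta_{1,3}$ of Section 1 is a counterexample with $n=4$, and $\Delta_{1,n-1}$ is one for every $n\ge4$. No classification of the graphs for which the conjecture holds or fails is claimed.
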